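\title{Coloring the 4-cycles of a complete graph}

\begin{abstract}
Color the $4$-cycles of $K_n$ so that edge-disjoint cycles receive different colors, and let $\chi(n,4)$ be the least number of colors needed. We prove that
$\binom n2-\frac12n^{3/2}-Cn\le\chi(n,4)\le\binom n2-\mathrm{ex}(n,C_4)$
for an absolute constant $C$, so that $\chi(n,4)=\binom n2-\frac12n^{3/2}+o(n^{3/2})$. The linear error in the lower bound has the right order, and both bounds extend to the $4$-cycles of an arbitrary graph. The proof combines a description of edge-intersecting families of $4$-cycles with a version of the standard count of two-edge paths in which each edge is split into two arcs.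
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For $3\le k\le n$, color the cycles of length $k$ in the complete graph $K_n$. The coloring is \emph{proper} if any two edge-disjoint cycles receive different colors, and $\chi(n,k)$ is the least number of colors in a proper coloring. Call a family of cycles \emph{intersecting} if any two of its members share an edge. A proper coloring is then a partition of the $k$-cycles into intersecting families. We answer the following question from \cite{cycles}: is it true that
\[
\chi(n,4)=\binom n2-\frac12n^{3/2}+o\bigl(n^{3/2}\bigr)\qquad(n\to\infty)\,?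
\]

Graphs are finite and simple, $e(G)$ is the number of edges of $G$, and $N_G(x)$ is the set of neighbors of $x$. A cycle is identified with its set of edges. We write $xvwv'$ for the $4$-cycle with edges $xv,vw,wv',v'x$; its pairs of \emph{opposite} vertices are $\{x,w\}$ and $\{v,v'\}$. A graph is \emph{$C_4$-free} if it contains no $4$-cycle, $\mathrm{ex}(\Gamma,C_4)$ is the largest number of edges of a $C_4$-free subgraph of $\Gamma$, and $\mathrm{ex}(n,C_4)=\mathrm{ex}(K_n,C_4)$.

The formula comes from the most obvious intersecting families. Call a family a \emph{star} if some edge lies in all of its members. A partition into stars amounts to a set of edges that meets every $4$-cycle, that is, a set whose complement is $C_4$-free. The best such partition therefore has $\binom n2-\mathrm{ex}(n,C_4)$ classes, and $\mathrm{ex}(n,C_4)=(\frac12+o(1))n^{3/2}$ by \cite{brown,ers}. So the question is whether intersecting families that are not stars can save more than $o(n^{3/2})$ colors.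

\begin{example}\label{ex:triples}
A \emph{triple} is a set of three pairwise adjacent edges. If two of them are $xu_1$ and $xu_2$, the third either contains $x$, giving a \emph{claw} $\{xu_1,xu_2,xu_3\}$ with \emph{center} $x$ and \emph{leaves} $u_1,u_2,u_3$, or equals $u_1u_2$, giving a \emph{triangle}. The $4$-cycles that contain two edges of a fixed triple form an intersecting family, because two $2$-element subsets of a $3$-element set meet.

In $K_4$ the three $4$-cycles are the complements of the three perfect matchings. No edge lies in all of them, but each contains two edges of any fixed triple, so $\chi(4,4)=1$. Stars need two colors: $K_4$ minus an edge contains a $4$-cycle and a triangle with a pendant edge does not, so $\binom42-\mathrm{ex}(4,C_4)=6-4=2$.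
\end{example}

In $K_n$ a full star has $(n-2)(n-3)$ members, while the family of a triple has only $3(n-3)$: each of the three pairs of edges extends to a $4$-cycle in $n-3$ ways, and no $4$-cycle contains a whole triple. This supports the guess that stars are essentially optimal. It does not prove it, since only the cycles left over by the stars have to be covered, and in a sparse leftover graph triples can be more efficient: the $4$-cycles of $m$ vertex-disjoint copies of $K_4$ need $2m$ stars but only $m$ triples. We show that the total gain cannot affect the term of order $n^{3/2}$.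

\begin{theorem}\label{thm:complete}
There is an absolute constant $C$ such that for all $n$
\[
\binom n2-\frac12n^{3/2}-Cn\;\le\;\chi(n,4)\;\le\;\binom n2-\mathrm{ex}(n,C_4).
\]
Hence $\chi(n,4)=\binom n2-\frac12n^{3/2}+o(n^{3/2})$.
\end{theorem}

The proof does not use completeness of $K_n$. For a graph $\Gamma$, let $\chi_4(\Gamma)$ be the least number of classes in a partition of the $4$-cycles of $\Gamma$ into intersecting families; it is $0$ if $\Gamma$ is $C_4$-free, and $\chi(n,4)=\chi_4(K_n)$.

\begin{theorem}\label{thm:host}
With the same constant $C$, every graph $\Gamma$ on $n$ vertices satisfies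
\[
e(\Gamma)-\frac12n^{3/2}-Cn\;\le\;\chi_4(\Gamma)\;\le\;e(\Gamma)-\mathrm{ex}(\Gamma,C_4).
\]
\end{theorem}

\begin{corollary}\label{cor:error}
If $n=q^2+q+1$ with $q$ a prime power, then
\[
\binom n2-\frac12n^{3/2}-Cn\;\le\;\chi(n,4)\;\le\;\binom n2-\frac12n^{3/2}-\Bigl(\frac14-o(1)\Bigr)n,
\]
so the linear error in the lower bound has the right order. For all $n$,
$\chi(n,4)\le\binom n2-\frac12n^{3/2}+O(n^{1.2625})$.
\end{corollary}

Theorem~\ref{thm:complete} is the case $\Gamma=K_n$ of Theorem~\ref{thm:host}, combined with the asymptotic value of $\mathrm{ex}(n,C_4)$ quoted above. Section~\ref{sec:upper} proves the upper bounds, and Sections~\ref{sec:count}--\ref{sec:end} prove the lower bound of Theorem~\ref{thm:host}.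

\section{Upper bounds}\label{sec:upper}

Let $H$ be a $C_4$-free subgraph of $\Gamma$ with $\mathrm{ex}(\Gamma,C_4)$ edges. Every $4$-cycle of $\Gamma$ has an edge outside $H$; color it by one such edge. Each class is a star, so $\chi_4(\Gamma)\le e(\Gamma)-\mathrm{ex}(\Gamma,C_4)$. This is the upper bound in Theorems~\ref{thm:complete} and~\ref{thm:host}. The upper bounds in Corollary~\ref{cor:error} follow from it once we have dense $C_4$-free graphs.

Let $q$ be a prime power. The vertices of the \emph{Erd\H{o}s--R\'enyi polarity graph} are the $q^2+q+1$ points of the projective plane over $\mathbb F_q$, that is, the one-dimensional subspaces $\langle u\rangle$ of $\mathbb F_q^3$. Two distinct points $\langle u\rangle,\langle v\rangle$ are adjacent if $u\cdot v=u_1v_1+u_2v_2+u_3v_3=0$. A common neighbor of two distinct points solves two independent linear equations, so there is at most one, and the graph is $C_4$-free. Each point $\langle u\rangle$ is orthogonal to $q+1$ points, itself included exactly when $u\cdot u=0$. The equation $u\cdot u=0$ holds at $q+1$ points: for even $q$ it reads $(u_1+u_2+u_3)^2=0$ and defines a line, and for odd $q$ it defines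 a nonsingular conic, which has $q+1$ points. The number of edges is thus
\[
\tfrac12\bigl((q+1)(q^2+q+1)-(q+1)\bigr)=\tfrac12q(q+1)^2=\tfrac12\bigl(q^3+2q^2+q\bigr).
\]
For $n=q^2+q+1$ we have $n^{3/2}=q^3(1+q^{-1}+q^{-2})^{3/2}=q^3+\frac32q^2+O(q)$, so
\[
\mathrm{ex}(n,C_4)-\tfrac12n^{3/2}\ge q^2-\tfrac34q^2-O(q)=\bigl(\tfrac14-o(1)\bigr)n .
\]
For general $n$ we use the theorem of Baker, Harman and Pintz \cite{bhp}: for all large $x$ the interval $[x-x^{0.525},x]$ contains a prime. With $x=\sqrt n-1$ it gives a prime $q$ with $\sqrt n-1-n^{0.2625}\le q\le\sqrt n-1$. Then $q^2+q+1\le(q+1)^2\le n$, so the polarity graph fits into $K_n$, and $(a-b)^3\ge a^3-3a^2b$ for $a\ge b\ge0$ gives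
\[
\mathrm{ex}(n,C_4)\ge\tfrac12q^3\ge\tfrac12n^{3/2}-\tfrac32n\bigl(1+n^{0.2625}\bigr)=\tfrac12n^{3/2}-O\bigl(n^{1.2625}\bigr).
\]
The lower bound in Corollary~\ref{cor:error} is that of Theorem~\ref{thm:complete}.

\section{Counting cherries along arcs}\label{sec:count}

A \emph{cherry} is a pair $\{va,vb\}$ of distinct edges with a common vertex; $v$ is its \emph{center} and $a,b$ are its \emph{ends}. A $4$-cycle contains four cherries, one centered at each vertex.

If all classes of a proper coloring with $\chi$ colors are stars, delete one common edge of each. The remaining graph $G$ is $C_4$-free, so each pair of vertices is the pair of ends of at most one cherry. With $S=2e(G)=\sum_v\deg v$, the Cauchy--Schwarz inequality gives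
\[
\frac{S^2}{2n}-\frac S2\le\sum_v\binom{\deg v}2\le\frac{n^2}2 ,
\]
so $S(S-n)\le n^3$, $S\le n^{3/2}+n$, and $e(\Gamma)-\chi\le e(G)\le\frac12n^{3/2}+\frac12n$.

Now allow classes that come from triples as in Example~\ref{ex:triples}. After the star edges are deleted we have a graph $G$ and a set $T$ of triples such that every $4$-cycle of $G$ contains two edges of a triple in $T$, and $\chi\ge e(\Gamma)-e(G)+|T|$. We must bound $e(G)-|T|$. Deleting two edges of each triple makes $G$ $C_4$-free, but this bounds only $e(G)-2|T|$: a triple costs one color and two edges.

The way out is that $S$ counts each edge $xv$ twice. Split the edge into two \emph{arcs} $x\to v$ and $v\to x$, so that a color is worth two arcs, and allow arcs to be removed separately; let $A_x$ be the set of heads of the arcs left at $x$. We count pairs of arcs $x\to v\leftarrow w$ with a common head. Two such pairs with the same tails $x,w$ and heads $v,v'$ form a $4$-cycle $xvwv'$, which must contain a cherry from the set $\mathcal M$ of cherries lying inside triples. Such a cherry can play two roles. If it is centered at a head, it is one of the objects counted, and we discard it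 in advance; this adds only $|\mathcal M|$ to the term $n^2/2$. If it is centered at the tail $x$, then both arcs $x\to v$ and $x\to v'$ are present, and removing one arc prevents this. We call a cherry $\{xv,xv'\}\in\mathcal M$ \emph{live} if $v,v'\in A_x$. The lemma below also allows a set $\mathcal E$ of exceptional cycles, which will be needed for arbitrary classes.

\begin{lemma}\label{lem:count}
Let $H$ be a graph on an $n$-element set $V$, let $\mathcal M$ be a set of cherries of $H$, and let $\mathcal E$ be a set of $4$-cycles such that every $4$-cycle of $H$ not in $\mathcal E$ contains a cherry of $\mathcal M$. For each $x\in V$ let $A_x\subseteq N_H(x)$, and put $S=\sum_x|A_x|$. Let $\beta$ be the number of pairs $(\{x,w\},\{v,v'\})$ with $x\ne w$, $v\ne v'$, $v,v'\in A_x\cap A_w$, and $\{xv,xv'\}\in\mathcal M$ or $\{wv,wv'\}\in\mathcal M$. Then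
\begin{equation}\label{eq:count}
\frac{S^2}{2n}-\frac S2\le\binom n2+|\mathcal M|+2|\mathcal E|+\beta .
\end{equation}
In particular, $\beta=0$ if no cherry of $\mathcal M$ is live.
\end{lemma}

\begin{proof}
Let $d(v)=|\{x:v\in A_x\}|$, so $\sum_vd(v)=S$. By Cauchy--Schwarz,
\[
\sum_v\binom{d(v)}2=\frac12\sum_vd(v)^2-\frac S2\ge\frac{S^2}{2n}-\frac S2 .
\]
The left side counts the pairs $(v,\{x,w\})$ with $x\ne w$ and $v\in A_x\cap A_w$, and distinct pairs give distinct cherries $\{vx,vw\}$. For $x\ne w$ let $p(x,w)$ be the set of $v\in A_x\cap A_w$ with $\{vx,vw\}\notin\mathcal M$. Then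
\[
\frac{S^2}{2n}-\frac S2-|\mathcal M|\le\sum_{\{x,w\}}|p(x,w)|\le\binom n2+\sum_{\{x,w\}}\binom{|p(x,w)|}2,
\]
because $1+\binom r2-r=\frac12(r-1)(r-2)\ge0$ for every integer $r$.

The last sum counts the pairs $(\{x,w\},\{v,v'\})$ with $v\ne v'$ in $p(x,w)$. For such a pair, $xvwv'$ is a $4$-cycle of $H$. If it is not in $\mathcal E$, it contains a cherry of $\mathcal M$; by the definition of $p(x,w)$ this cherry is not centered at $v$ or $v'$, so it is $\{xv,xv'\}$ or $\{wv,wv'\}$, and the pair is counted by $\beta$. A cycle of $\mathcal E$ arises from at most two pairs, one for each choice of $\{x,w\}$ among its two pairs of opposite vertices. So the last sum is at most $2|\mathcal E|+\beta$.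
\end{proof}

\begin{example}\label{ex:k4}
Let $H=K_4$ on $\{1,2,3,4\}$, with its three $4$-cycles forming one class and $\mathcal E=\emptyset$. There are $12$ arcs and one color, so we may remove two arcs.

View the class through the claw $\{41,42,43\}$, so that $\mathcal M$ consists of the three cherries centered at $4$. Remove $4\to1$ and $4\to2$. Then
\[
A_1=\{2,3,4\},\quad A_2=\{1,3,4\},\quad A_3=\{1,2,4\},\quad A_4=\{3\},
\]
and no cherry is live. In $A_1\cap A_2=\{3,4\}$ the vertex $4$ is discarded because $\{41,42\}\in\mathcal M$, so $p(1,2)=\{3\}$; in the same way $p(1,3)=\{2\}$ and $p(2,3)=\{1\}$, while $p(1,4)=p(2,4)=\{3\}$ and $p(3,4)=\emptyset$. Every $p(x,w)$ has at most one element, as in a $C_4$-free graph, although no edge has been deleted.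

Now view the class through the triangle $\{12,13,23\}$, so that $\mathcal M$ consists of $\{12,13\}$, $\{21,23\}$, $\{31,32\}$. These cherries have three different centers, and removing an arc affects only the cherry centered at its tail, so two arcs do not suffice. Remove $1\to2$ and $2\to1$. Then
\[
A_1=A_2=\{3,4\},\quad A_3=\{1,2,4\},\quad A_4=\{1,2,3\},
\]
and $\{31,32\}$ stays live. Here $p(1,2)=\{4\}$, $p(1,3)=p(2,3)=\{4\}$ and $p(1,4)=p(2,4)=\{3\}$, but $p(3,4)=\{1,2\}$. The pair $(\{3,4\},\{1,2\})$ is counted by $\beta$. The only other pair with two common heads is $(\{1,2\},\{3,4\})$, and it is not counted since $\{13,14\},\{23,24\}\notin\mathcal M$. Thus $\beta=1$.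
\end{example}

So claws fit the budget exactly, and each triangle may leave one live cherry. Three things remain to be done. Arbitrary intersecting families must be reduced to stars and triples (Section~\ref{sec:structure}). The terms $|\mathcal M|$ and $|\mathcal E|$ in \eqref{eq:count} will be proportional to the number of non-star classes, which must be shown small compared with $n^2$ (Section~\ref{sec:few}). Finally, $\beta$ must be bounded (Sections~\ref{sec:extremal} and~\ref{sec:arcs}).

\section{Intersecting families of 4-cycles}\label{sec:structure}

Up to a bounded number of members, every intersecting family is a star or lies in the family of a triple. The reason is that a family that is not a star is pinned down by boundedly many pairs of edges, and a pair of edges lies in many $4$-cycles only if it is a cherry.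

\begin{lemma}\label{lem:structure}
Let $\mathcal K$ be a nonempty intersecting family of $4$-cycles that is not a star. There is a set $Q$ of at most $16$ cherries such that all but at most $64$ members of $\mathcal K$, the \emph{exceptional} ones, contain a cherry of $Q$. Moreover, one of the following holds.
\begin{itemize}
\item[(i)] Some edge lies in every non-exceptional member.
\item[(ii)] There is a triple such that every non-exceptional member contains two of its edges.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $C_0\in\mathcal K$. Since $\mathcal K$ is not a star, for each edge $e\in C_0$ there is $C_e\in\mathcal K$ with $e\notin C_e$. List the at most $16$ pairs $\{e,f\}$ with $e\in C_0$ and $f\in C_e$. Every member of $\mathcal K$ contains some $e\in C_0$ and then some $f\in C_e$, and $f\ne e$; so it contains a listed pair.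

Call a cherry \emph{heavy} if at least $5$ members of $\mathcal K$ contain it. Let $Q$ be the set of listed pairs that are heavy cherries, and call a member exceptional if it contains no cherry of $Q$. An exceptional member contains a listed pair that is either a non-heavy cherry, which lies in at most $4$ members, or a pair of disjoint edges $ab,cd$, which lies only in the cycles $abcd$ and $abdc$. So there are at most $16\cdot4=64$ exceptional members.

We claim that any two heavy cherries share an edge. Suppose that $P=\{va,vb\}$ and $P'=\{wc,wd\}$ are heavy and have no common edge. The members containing $P'$ have the form $C_y=cwdy$, with at least $5$ values of $y$. Choose $y\notin\{a,v,b\}$. Then $C_y$ contains no edge of $P$: the edges $wc,wd$ are not in $P$, and $cy,dy$ have an end outside $\{a,v,b\}$. The members containing $P$ have the form $avbx$, with at least $5$ values of $x$. Each shares an edge with $C_y$, which must be $ax$ or $bx$, so $x$ is one of the $4$ vertices of $C_y$. This is a contradiction.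

Thus $Q$ is a family of pairwise intersecting $2$-element sets of edges. If all its elements share an edge, (i) holds; this includes the case $Q=\emptyset$, where all members are exceptional and any edge will do. Otherwise $Q$ contains $\{e_1,e_2\}$, $\{e_1,e_3\}$ and a set avoiding $e_1$, which must be $\{e_2,e_3\}$; a $2$-element set that meets all three is one of them, so $Q$ consists of these three cherries. Then $e_1,e_2,e_3$ are pairwise adjacent and (ii) holds.
\end{proof}

\medskip\noindent\textbf{Notation for the rest of the proof.}
Let $\Gamma$ be a graph on $n$ vertices. Fix a partition of its $4$-cycles into $\chi=\chi_4(\Gamma)$ nonempty intersecting classes, of which $s$ are stars and $t=\chi-s$ are not. Choose a common edge in each star class, delete the chosen edges from $\Gamma$, and call the result $G_0$, with $e_0=e(G_0)$. Every $4$-cycle of $G_0$ lies in a non-star class. Since $\chi\le e(\Gamma)$ by Section~\ref{sec:upper},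
\begin{equation}\label{eq:e0}
e_0\ge e(\Gamma)-s\ge\chi-s=t .
\end{equation}
This is the only place where optimality of the partition is used. Apply Lemma~\ref{lem:structure} to each non-star class, and let $\mathcal E$ be the set of all exceptional cycles; $|\mathcal E|\le64t$.

\section{Few classes are not stars}\label{sec:few}

The trivial bound $t\le\binom n2$ would make the error terms in \eqref{eq:count} comparable with $\binom n2$ and spoil the constant $\frac12$. We bound $t$ by a first, wasteful application of Lemma~\ref{lem:count}: we remove enough arcs to leave no live cherry, and check that a fixed proportion of the arcs survives. The tool is Tur\'an's theorem in the following form: a graph with $N\ge1$ vertices and $m$ edges has an independent set of size at least $N^2/(N+2m)$.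

\begin{proposition}\label{prop:few}
We have $t\le e_0\le C_1n^{3/2}$, where $C_1=\frac{17}2\cdot2450$.
\end{proposition}

\begin{proof}
By \eqref{eq:e0} it suffices to bound $e_0$, and we may assume $e_0>0$. Let $\mathcal M_0$ be the set of cherries of $G_0$ that belong to the set $Q$ of some non-star class; $|\mathcal M_0|\le16t$. A $4$-cycle of $G_0$ not in $\mathcal E$ is a non-exceptional member of a non-star class, so it contains a cherry of $\mathcal M_0$.

Let $D_x$ be the degree of $x$ in $G_0$ and $m_x$ the number of cherries of $\mathcal M_0$ centered at $x$. On the set $N_{G_0}(x)$ form the graph whose edges are the pairs $vv'$ with $\{xv,xv'\}\in\mathcal M_0$. It has $D_x$ vertices and $m_x$ edges; let $A_x$ be a largest independent set. Summing over the vertices with $D_x\ge1$, and using Tur\'an's theorem, the Cauchy--Schwarz inequality $\sum a_i^2/b_i\ge(\sum a_i)^2/\sum b_i$ for $b_i>0$, and $t\le e_0$, we get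
\[
S=\sum_x|A_x|\ge\sum_x\frac{D_x^2}{D_x+2m_x}\ge\frac{(2e_0)^2}{2e_0+32t}\ge\frac{4e_0^2}{34e_0}=\frac{2e_0}{17}.
\]
No cherry of $\mathcal M_0$ is live, so Lemma~\ref{lem:count} with $H=G_0$ and $\beta=0$ gives
\[
\frac{S^2}{2n}-\frac S2\le\frac{n^2}2+16t+128t\le\frac{n^2}2+144e_0\le\frac{n^2}2+1224S .
\]
Multiplying by $2n$ yields $S(S-2449n)\le n^3$. If $S$ exceeded $n^{3/2}+2449n$, both factors would exceed $n^{3/2}$; so $S\le n^{3/2}+2449n\le2450n^{3/2}$, and $e_0\le\frac{17}2S\le C_1n^{3/2}$.
\end{proof}

This already gives $\chi\ge s\ge e(\Gamma)-e_0\ge e(\Gamma)-C_1n^{3/2}$. To replace $C_1$ by $\frac12$ we must keep to the budget of two arcs per color.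

\section{An extremal pair}\label{sec:extremal}

We now pass to a graph $G$ and a set $T$ of triples as in Section~\ref{sec:count}. We also want to rule out wasteful configurations: if more than $r$ triples each have two edges among the same $r$ edges at a vertex, then deleting those $r$ edges does the work of these triples more cheaply. Choosing the pair $(G,T)$ extremally excludes this. The resulting property (c) is what will control $\beta$.

\begin{lemma}\label{lem:pair}
There are a spanning subgraph $G$ of $\Gamma$ and a set $T$ of triples, not necessarily contained in $G$, such that: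
\begin{itemize}
\item[(a)] every $4$-cycle of $G$ not in $\mathcal E$ contains two edges of some triple in $T$;
\item[(b)] $e(\Gamma)-\chi\le e(G)-|T|$ and $|T|\le t$;
\item[(c)] for every vertex $x$ and every $U\subseteq N_G(x)$, at most $|U|$ triples of $T$ have at least two edges in $\{xu:u\in U\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose that $t_1$ non-star classes satisfy (i) of Lemma~\ref{lem:structure}. For each of them delete the edge given by (i) from $G_0$, if present, and call the result $G_1$. Each of the other $t-t_1$ non-star classes satisfies (ii); let $T_0$ be the set of their triples. A $4$-cycle of $G_1$ not in $\mathcal E$ is a non-exceptional member of a non-star class, and this class is not among the first $t_1$, since the cycle contains no deleted edge. So $(G_1,T_0)$ satisfies (a), and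
\[
e(G_1)-|T_0|\ge\bigl(e(\Gamma)-s-t_1\bigr)-(t-t_1)=e(\Gamma)-\chi .
\]
Among all pairs $(G,T)$ satisfying (a), with $G$ a spanning subgraph of $G_1$ and $T\subseteq T_0$, choose one that maximizes $e(G)-|T|$. Comparison with $(G_1,T_0)$ gives (b).

For (c), let $T'$ be the set of triples of $T$ with at least two edges in $F=\{xu:u\in U\}$. The pair $(G-F,T\setminus T')$ satisfies (a). Indeed, a $4$-cycle of $G-F$ not in $\mathcal E$ contains two edges of some $\tau\in T$; both lie outside $F$, while a triple in $T'$ has at most one edge outside $F$, so $\tau\notin T'$. By maximality, $e(G)-|U|-(|T|-|T'|)\le e(G)-|T|$, that is, $|T'|\le|U|$.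
\end{proof}

Fix such a pair $(G,T)$, and let $\mathcal M$ be the set of cherries of $G$ whose two edges lie in a common triple of $T$. Then $|\mathcal M|\le3|T|$. The edges of a triple are pairwise adjacent, so by (a) every $4$-cycle of $G$ not in $\mathcal E$ contains a cherry of $\mathcal M$.

\section{Two arcs per triple, and the cherries that survive}\label{sec:arcs}

Start from all $2e(G)$ arcs of $G$. Call a triangle of $T$ \emph{full} if its three edges are in $G$. Assign each full triangle to one of its edges, arbitrarily, and let $k(f)$ be the number of full triangles assigned to the edge $f$. Remove arcs by the following rules, ignoring arcs that are absent.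
\begin{itemize}
\item[(R1)] For each claw of $T$, remove the arcs from its center to two of its leaves.
\item[(R2)] For each triangle of $T$ with exactly two edges $zx,zy$ in $G$, remove one of $z\to x$, $z\to y$.
\item[(R3)] For each edge $f=xy$ with $k(f)\ge1$, remove $x\to y$ and $y\to x$.
\item[(R4)] For each edge $f=xy$ with $k(f)\ge2$ and each triangle $xyz$ assigned to $f$, remove one of $z\to x$, $z\to y$.
\end{itemize}
Rules (R1) and (R3) are the two cases of Example~\ref{ex:k4}. Rule (R4) uses the saving that occurs when several triangles share the two arcs of (R3). Let $A_x\subseteq N_G(x)$ be the set of heads of the remaining arcs with tail $x$.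

A claw costs at most two arcs and a triangle under (R2) at most one. The $k(f)$ triangles assigned to $f$ cost together at most $2$ arcs if $k(f)=1$, and at most $2+k(f)\le2k(f)$ arcs if $k(f)\ge2$. At most $2|T|$ arcs are removed in total, so
\begin{equation}\label{eq:S}
S=\sum_x|A_x|\ge2\bigl(e(G)-|T|\bigr).
\end{equation}
For an edge $f$ with $k(f)=1$, let $z(f)$ be the third vertex of the triangle assigned to $f$.

\begin{lemma}\label{lem:live}
If $\{zx,zy\}\in\mathcal M$ is live, then $f=xy$ is an edge of $G$ with $k(f)=1$, and $z=z(f)$.
\end{lemma}

\begin{proof}
Both arcs $z\to x$ and $z\to y$ are present, and the cherry lies in a triple $\tau\in T$. If $\tau$ is a claw, its center is $z$ and $x,y$ are leaves, but (R1) leaves at most one leaf in $A_z$. So $\tau$ is the triangle $xyz$. If $xy\notin G$, then (R2) removed one of the two arcs; so $\tau$ is full. If $\tau$ is assigned to $zx$ or to $zy$, then (R3) removed $z\to x$ or $z\to y$; so $\tau$ is assigned to $f=xy$. If $k(f)\ge2$, then (R4) removed one of the two arcs; so $k(f)=1$ and $\tau$ is the triangle assigned to $f$.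
\end{proof}

Thus there are at most $|T|$ live cherries, and the pair of ends determines each of them. Without (R4), several live cherries could have the same ends $x,y$; the uniqueness is used below. A live cherry contributes to $\beta$ once for each further vertex $w$ that sends arcs to both its ends (Figure~\ref{fig:live}), and we show that there are few such $w$ on average.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,every node/.style={circle,draw,inner sep=1.5pt,minimum size=16pt}]
\node (x) at (0,1) {$x$};
\node (y) at (0,-1) {$y$};
\node (z) at (-2,0) {$z$};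
\node (w) at (1.6,0) {$w$};
\node (u) at (3.6,0) {$w'$};
\draw[dashed] (x)--(y);
\draw[->,very thick] (z)--(x);
\draw[->,very thick] (z)--(y);
\draw[->] (w)--(x);
\draw[->] (w)--(y);
\draw[->] (u)--(x);
\draw[->] (u)--(y);
\end{tikzpicture}
\caption{A triangle $xyz$ after both arcs of the edge $xy$ (dashed) are removed. The cherry $\{zx,zy\}$ (bold) keeps both arcs from $z$. Each vertex $w$ with arcs to $x$ and $y$ closes it to a $4$-cycle $zxwy$, and any two such vertices $w,w'$ form a further $4$-cycle $xwyw'$.}
\label{fig:live}
\end{figure}

\begin{lemma}\label{lem:beta}
For $H=G$ and the sets $\mathcal M$, $\mathcal E$, $A_x$ above, the quantity $\beta$ of Lemma~\ref{lem:count} satisfies $\beta\le14|T|+2|\mathcal E|$.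
\end{lemma}

\begin{proof}
For an edge $f=xy$ with $k(f)=1$ let $W_f=\{w\ne z(f):x,y\in A_w\}$. Write a pair counted by $\beta$ as $(\{z,w\},\{x,y\})$ with $\{zx,zy\}\in\mathcal M$. This cherry is live, so by Lemma~\ref{lem:live} the edge $f=xy$ has $k(f)=1$ and $z=z(f)$, and $w\in W_f$. The pair is determined by $f$ and $w$, so $\beta\le\sum_{k(f)=1}|W_f|$.

Fix $f=xy$ with $k(f)=1$ and write $W=W_f$. The vertices of $W$ are common neighbors of $x$ and $y$ in $G$, so they span $\binom{|W|}2$ distinct $4$-cycles $xwyw'$. These must be exceptional or contain cherries of $\mathcal M$, and we show that $\mathcal M$ can serve only linearly many. For $w\in W$ we have $\{wx,wy\}\notin\mathcal M$: otherwise this cherry would be live, and Lemma~\ref{lem:live} would give $w=z(f)$. Hence for distinct $w,w'\in W$, either $xwyw'\in\mathcal E$, or $\{xw,xw'\}\in\mathcal M$, or $\{yw,yw'\}\in\mathcal M$. By Lemma~\ref{lem:pair}(c) with $U=W$, at most $|W|$ triples of $T$ have two edges in $\{xw:w\in W\}$, and each contains three pairs of edges. So at most $3|W|$ pairs $\{w,w'\}$ have $\{xw,xw'\}\in\mathcal M$, and the same bound holds with $y$ in place of $x$. Let $\varepsilon_f$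 be the number of cycles in $\mathcal E$ in which $x$ and $y$ are opposite. Then
\[
\binom{|W|}2\le6|W|+\varepsilon_f,\qquad\text{that is,}\qquad|W|\cdot\frac{|W|-13}2\le\varepsilon_f .
\]
If $|W|\ge15$, then $(|W|-13)/2\ge1$ and $|W|\le\varepsilon_f$. In all cases $|W_f|\le14+\varepsilon_f$.

At most $|T|$ edges have $k(f)=1$, and $\sum_f\varepsilon_f\le2|\mathcal E|$ because a $4$-cycle has two pairs of opposite vertices. Summing over $f$ gives the bound.
\end{proof}

\section{The lower bound}\label{sec:end}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:host}]
Apply Lemma~\ref{lem:count} as in Lemma~\ref{lem:beta}. Using $|\mathcal M|\le3|T|$, $|T|\le t$, $|\mathcal E|\le64t$ and Proposition~\ref{prop:few}, we get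
\[
\frac{S^2}{2n}-\frac S2\le\frac{n^2}2+3|T|+2|\mathcal E|+14|T|+2|\mathcal E|\le\frac{n^2}2+273t\le\frac{n^2}2+273C_1n^{3/2},
\]
since $17+4\cdot64=273$. Put $C_2=546C_1$ and multiply by $2n$: $S^2-nS\le n^3+C_2n^{5/2}$. Completing the square,
\[
\Bigl(S-\frac n2\Bigr)^2\le n^3+C_2n^{5/2}+\frac{n^2}4\le\Bigl(n^{3/2}+\frac{C_2+1}2\,n\Bigr)^2,
\]
because the right side equals $n^3+(C_2+1)n^{5/2}+\frac14(C_2+1)^2n^2$. Hence $S\le n^{3/2}+(\frac12C_2+1)n$. By Lemma~\ref{lem:pair}(b) and \eqref{eq:S},
\[
e(\Gamma)-\chi_4(\Gamma)\le e(G)-|T|\le\frac S2\le\frac12n^{3/2}+Cn,\qquad C=\frac{C_2}4+\frac12 .\qedhere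
\]
\end{proof}

This completes the proofs of Theorems~\ref{thm:complete} and~\ref{thm:host} and of Corollary~\ref{cor:error}, and the question of Section~\ref{sec:intro} has a positive answer.

\begin{remark}
The computation shows what Proposition~\ref{prop:few} is needed for. Before it is applied we have $S^2-nS\le n^3+546\,nt$. The bound $t=o(n^2)$ would already give $S\le(1+o(1))n^{3/2}$, which suffices for the asymptotic formula; the bound $t=O(n^{3/2})$ is what makes the error linear in $n$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{bhp} Baker, Harman and Pintz, 2001.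

\bibitem{brown} Brown, 1966.

\bibitem{cycles} \emph{Color the cycles}, \texttt{http://www.renyi.hu/\textasciitilde ohkatona/paper\_137.pdf}.

\bibitem{ers} Erd\H{o}s, R\'enyi and S\'os, 1966.

\end{thebibliography}
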